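# Baer's operation, commutative automorphic loops, and metabelian left multiplication groups

## 1. A commutative loop on the nonabelian group of order 21

Let $H=\{1,2,4\}\subset\mathbb F_7^\times$ and let $F$ be the group of pairs $[h,m]$, $h\in H$, $m\in\mathbb F_7$, with
$$[h,m][h',m']=[hh',\,m+hm'],\qquad [h,m]^{-1}=[h^{-1},-h^{-1}m].$$
It has order $21$, so every element has a unique square root. Its derived subgroup lies in $\{[1,m]\}$, so it is abelian.

We make a commutative operation out of the multiplication by splitting the commutator evenly. With $[y,x]=y^{-1}x^{-1}yx=(xy)^{-1}yx$, put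
$$x\circ y=xy\,[y,x]^{1/2}.$$
Take $x=[h,m]$, $y=[h',m']$ and set $k=hh'$, $a=m+hm'$, $b=m'+h'm$. Then $xy=[k,a]$ and $yx=[k,b]$, so $[y,x]=[1,k^{-1}(b-a)]$. Its square root is $[1,\tfrac12k^{-1}(b-a)]$, and therefore $x\circ y=[k,\tfrac12(a+b)]$. In this group $x\circ y$ is the average of $xy$ and $yx$:
$$[h,m]\circ[h',m']=\bigl[hh',\ \tfrac12\bigl((1+h')m+(1+h)m'\bigr)\bigr].$$

The operation is commutative with identity $[1,0]$. Since $1+h\in\{2,3,5\}$ is never $0$, the equation $[h,m]\circ w=t$ always has exactly one solution $w$. The operation is not associative. For $x=[2,1]$, $y=[4,0]$, $z=[2,0]$ we get $x\circ y=[1,\tfrac52]=[1,6]$ and $(x\circ y)\circ z=[2,\tfrac12\cdot3\cdot6]=[2,2]$, while $y\circ z=[1,0]$ and $x\circ(y\circ z)=[2,1]$.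

How badly does associativity fail? Measure it by the map $\varphi_{x,y}$ that sends $z$ to the solution $z'$ of $(x\circ y)\circ z'=x\circ(y\circ z)$. Let $x=[h,m]$, $y=[k,n]$, $z=[l,q]$. Then $z'=[l,q']$, and comparing second components gives
$$\tfrac14(1+l)\bigl((1+k)m+(1+h)n\bigr)+\tfrac12(1+hk)q'=\tfrac12(1+kl)m+\tfrac14(1+h)\bigl((1+l)n+(1+k)q\bigr).$$
The terms in $n$ cancel, and $\frac12(1+kl)-\frac14(1+k)(1+l)=\frac14(1-k)(1-l)$. Hence
$$\varphi_{x,y}[l,q]=[l,\ Aq+B(1-l)],\qquad A=\frac{(1+h)(1+k)}{2(1+hk)},\quad B=\frac{(1-k)m}{2(1+hk)}.$$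
This map is an automorphism of $(F,\circ)$. The $A$-part clearly respects $\circ$, and the $B$-part does because
$$\tfrac12\bigl((1+l')(1-l)+(1+l)(1-l')\bigr)=1-ll'.$$

So the loop is not a group, but its deviation from associativity consists of automorphisms. Is this due to the fact that $F'$ is abelian? If so, is a condition of this kind also necessary? To ask this precisely we need a class of loops that all arise from Baer's operation, and the right group in which to test for "abelian derived subgroup".

## 2. Bruck loops, $\Gamma$-loops, and the conjecture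

A **loop** is a set $Q$ with a product, a two-sided identity $1$, and all maps $L_x,R_x$ bijective, where $zL_x=xz$ and $zR_x=zx$. These maps are written on the right and composed from left to right. We write $x\backslash y$ for the unique $z$ with $xz=y$. The multiplication group is $\mathrm{Mlt}(Q)=\langle L_x,R_x\mid x\in Q\rangle$, the left multiplication group is $\mathrm{Mlt}_\lambda(Q)=\langle L_x\mid x\in Q\rangle$, and the inner mapping group $\mathrm{Inn}(Q)$ is the stabilizer of $1$ in $\mathrm{Mlt}(Q)$.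

**Definition (automorphic loop).** $Q$ is automorphic if $\mathrm{Inn}(Q)\le\mathrm{Aut}(Q)$. A group is automorphic, since its inner mappings are conjugations. The loop $(F,\circ)$ of Section 1 is automorphic too, by Lemma 3 below.

**Definition ($\Gamma$-loop).** A loop $Q$ is a $\Gamma$-loop if (1) it is commutative; (2) $(xy)^{-1}=x^{-1}y^{-1}$; (3) $L_xL_{x^{-1}}=L_{x^{-1}}L_x$; (4) $P_xP_yP_x=P_{yP_x}$, where $P_x=R_xL_{x^{-1}}^{-1}$, that is, $zP_x=x^{-1}\backslash(zx)$; all this for all $x,y\in Q$. An abelian group is an example: there $zP_x=zx^2$, and both sides of (4) send $z$ to $zx^4y^2$.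

**Definition (Bruck loop).** A (left) Bruck loop satisfies $(x(yx))z=x(y(xz))$ and $(xy)^{-1}=x^{-1}y^{-1}$. Abelian groups are examples. Section 3 produces one from every group of odd order, with $x\oplus y=(xy^2x)^{1/2}$.

**Definition (twisted subgroup).** A subset $T$ of a group with $1\in T$ is a twisted subgroup if $x^{-1}\in T$ and $xyx\in T$ for all $x,y\in T$. For example, if $\sigma$ is an automorphism with $\sigma^2=1$, then $\{x:\sigma(x)=x^{-1}\}$ is one, since $\sigma(xyx)=x^{-1}y^{-1}x^{-1}$. For $\sigma$ the swap on $G\times G$ this set is $\{(g,g^{-1}):g\in G\}$, which is not a subgroup when $G$ is nonabelian.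

**Definition (Baer's operation).** A group is uniquely 2-divisible if each $z$ has a unique square root $z^{1/2}$. A finite group of odd order $N$ is such a group: $u^2=z$ forces $u=u^{N+1}=z^{(N+1)/2}$, and this element works. On a uniquely 2-divisible group put $x\circ y=xy[y,x]^{1/2}$ with $[y,x]=y^{-1}x^{-1}yx$.

A group $G$ is metabelian if $G'$ is abelian, that is, if $G''=1$.

We use the following results as black boxes. The theorem of Greer (2014) says that the categories of Bruck loops of odd order and of $\Gamma$-loops of odd order are isomorphic, via the functor $Q\mapsto(L_Q,\circ)$. Here $L_Q=\{L_x:x\in Q\}$ is a twisted subgroup of $\mathrm{Mlt}_\lambda(Q)$ and $\circ$ is computed in $\mathrm{Mlt}_\lambda(Q)$. So each $\Gamma$-loop of odd order has a corresponding Bruck loop $B$, and it is $(L_B,\circ)$ up to isomorphism. The theorem of Glauberman (*On loops of odd order*, J. Algebra 1, 1964) says that $\mathrm{Mlt}_\lambda(B)$ has odd order when $B$ is a Bruck loop of odd order. From Section 7 on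 we also use the Lazard correspondence.

**Conjecture (Greer–Kinyon).** A $\Gamma$-loop of odd order is automorphic if and only if $\mathrm{Mlt}_\lambda(B)$ is metabelian, $B$ being the corresponding Bruck loop.

It is stated in the slides "Commutative Automorphic Loops Arising from Groups" (https://algebra.math.bme.hu/LOOPS19/slides/raney.pdf). The conjecture is false: "if" is true and "only if" fails for every odd prime. Let $p$ be an odd prime, $\Lambda=\Lambda(U)$ the exterior algebra of a 4-dimensional space $U$ over $\mathbb F_p$, and $\Lambda_{ev}$ its even part, of dimension 8.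

**Theorem A.** On $Q=U\times\Lambda_{ev}$ (order $p^{12}$) put
$$(u,a)(v,b)=\bigl(u+v,\ a+b+uv(b-a)\bigr).$$
Then $Q$ is a $\Gamma$-loop and is automorphic, but $\mathrm{Mlt}_\lambda(B)$ is not metabelian for the corresponding Bruck loop $B$. Moreover $\mathrm{Mlt}_\lambda(B)$ is nilpotent of class exactly 5.

**Theorem B.** If $\mathrm{Mlt}_\lambda(B)$ is metabelian, the $\Gamma$-loop of odd order corresponding to $B$ is automorphic.

**Theorem C.** Let $B$ be a Bruck loop of odd order with $\mathrm{Mlt}_\lambda(B)$ nilpotent. Its class is $0$ or odd. If the class is at most $4$, then it is at most $3$, $\mathrm{Mlt}_\lambda(B)$ is metabelian, and the $\Gamma$-loop is automorphic. So 5 is the least class of a nilpotent $\mathrm{Mlt}_\lambda(B)$ for which the conjecture can fail.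

A fourth result, Theorem D, treats class at most 5 and order coprime to 30. It contains a restricted converse for three generators, and is stated in Section 7, where its language is introduced.

## 3. From twisted subgroups to $\Gamma$-loops

To work with examples we need to recognize $\Gamma$-loops and their Bruck loops without computing $\mathrm{Mlt}_\lambda(B)$ first. The key is to describe $x\circ y$ by an equation.

**Lemma 1.** In a uniquely 2-divisible group, $x\circ y$ is the unique $c$ with
$$c\,(xy)^{-1}c=yx.\tag{1}$$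
Consequently: $x\circ y=y\circ x$; $\circ$ is the same in a group and in its opposite; homomorphisms and antihomomorphisms between uniquely 2-divisible groups preserve $\circ$; $(x\circ y)^{-1}=x^{-1}\circ y^{-1}$; and if an automorphism $\sigma$ inverts $x$ and $y$, it inverts $x\circ y$.

*Proof.* Put $g=xy$ and $g'=yx$, so $[y,x]=g^{-1}g'$. Write $c=gd$. Then $cg^{-1}c=gd\,g^{-1}gd=gd^2$, so (1) says $d^2=g^{-1}g'$, that is, $d=[y,x]^{1/2}$. Inverting (1) gives $c^{-1}(xy)c^{-1}=(yx)^{-1}$, or $c(yx)^{-1}c=xy$. This is (1) with $x,y$ exchanged, so $\circ$ is commutative. It is also (1) written in the opposite group. A homomorphism carries (1) to (1), and an antihomomorphism is a homomorphism to the opposite group. Inversion is an antihomomorphism, which gives the formula for $(x\circ y)^{-1}$. Finally, if $\sigma$ inverts $x,y$, then $\sigma(x\circ y)=x^{-1}\circ y^{-1}=(x\circ y)^{-1}$. $\square$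

**Lemma 2.** Let $G$ be a finite group of odd order, $\sigma\in\mathrm{Aut}(G)$ with $\sigma^2=1$, and $K\subseteq G$ a twisted subgroup, closed under $\circ$, with $\sigma(x)=x^{-1}$ for all $x\in K$. Then $B=(K,\oplus)$ with $x\oplus y=(xy^2x)^{1/2}$ is a Bruck loop of odd order. Put $\Gamma=\langle K\rangle$. There is a homomorphism $\rho:\Gamma\to\mathrm{Sym}(K)$ (acting on the left) such that $\rho(x)$ is left translation by $x$ in $B$ for $x\in K$, and $\ker\rho\subseteq\mathrm{Fix}(\sigma)$. Its image is $\mathrm{Mlt}_\lambda(B)$ up to passing to the opposite group, and $x\mapsto L_x$ is an isomorphism $(K,\circ)\to(L_B,\circ)$. So $(K,\circ)$ is a $\Gamma$-loop with corresponding Bruck loop $B$.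

*Proof.* **Step 1: the action.** We build $\rho$ first, because most of the loop axioms follow from it. $K$ contains all powers of its elements, since $x^{n+2}=x\,x^n\,x$. Hence it contains square roots. For $g,k\in G$ let
$$g\cdot k=\bigl(g\,k^2\,\sigma(g)^{-1}\bigr)^{1/2}.$$
Then $1\cdot k=k$, and $g\cdot(h\cdot k)=(gh\,k^2\,\sigma(h)^{-1}\sigma(g)^{-1})^{1/2}=gh\cdot k$, so this is an action of $G$ on the set $G$. For $x,k\in K$ we have $x\cdot k=(xk^2x)^{1/2}\in K$. Since $K$ is closed under inverses, $\Gamma$ preserves $K$. This gives $\rho$, and $\rho(x)$ is the map $k\mapsto x\oplus k$, which is therefore bijective.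

**Step 2: $B$ is a loop.** We need an identity and right division. Clearly $1\oplus y=y$ and $x\oplus1=x$. The equation $x\oplus a=b$ means $xa^2x=b^2$. Multiplying by $a$ on both sides it becomes $(axa)^2=ab^2a$, so its unique solution is $x=a^{-1}(ab^2a)^{1/2}a^{-1}$, which lies in $K$.

**Step 3: $B$ is a Bruck loop of odd order.** Here we check the two identities. The group inverse $x^{-1}$ satisfies $x\oplus x^{-1}=x^{-1}\oplus x=1$, and $(x\oplus y)^{-1}=(x^{-1}y^{-2}x^{-1})^{1/2}=x^{-1}\oplus y^{-1}$. Next, $x\oplus(y\oplus x)=(x\,yx^2y\,x)^{1/2}=((xyx)^2)^{1/2}=xyx$. Since $\rho(xyx)=\rho(x)\rho(y)\rho(x)$, we get $(x\oplus(y\oplus x))\oplus z=x\oplus(y\oplus(x\oplus z))$. Since $x\cdot1=x$, the group $\Gamma$ is transitive on $K$. So $|K|$ divides $|\Gamma|$ and is odd.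

**Step 4: kernel and image.** If $\rho(g)=1$, then $g\cdot1=1$ gives $g\sigma(g)^{-1}=1$. So $\ker\rho\subseteq\mathrm{Fix}(\sigma)$. The image of $\rho$ is generated by the left translations of $B$, with left composition. With our left-to-right composition, $\mathrm{Mlt}_\lambda(B)$ is the opposite of this group. So $g\mapsto\rho(g)$ is an antihomomorphism $\Gamma\to\mathrm{Mlt}_\lambda(B)$ of groups of odd order, sending $x\in K$ to $L_x$. It preserves $\circ$ by Lemma 1, and $x\mapsto L_x$ is a bijection $K\to L_B$. By Greer's theorem $(L_B,\circ)$ is the $\Gamma$-loop corresponding to $B$. $\square$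

**Example.** Let $G$ be any group of odd order, $\sigma$ the swap on $G\times G$, and $K=\{(g,g^{-1})\}$, the set of all elements inverted by $\sigma$. It is closed under $\circ$ by Lemma 1, and $(g,g^{-1})\circ(k,k^{-1})=(g\circ k,(g\circ k)^{-1})$. So $(G,\circ)$ is a $\Gamma$-loop, with Bruck loop $(G,\oplus)$, $g\oplus k=(gk^2g)^{1/2}$. For $G=F$ of order 21, $\Gamma\le F\times F$ is metabelian, hence so is $\mathrm{Mlt}_\lambda(B)$. Our opening example thus agrees with the conjecture.

**Lemma 3.** A finite commutative loop $Q$ is automorphic if and only if all maps $\varphi_{x,y}:z\mapsto(xy)\backslash(x(yz))$ are automorphisms.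

*Proof.* By commutativity $\mathrm{Mlt}(Q)=\langle L_x\rangle$. Since $1L_x=x$, the set $\{L_x\}$ is a transversal to the stabilizer of $1$. The product $L_yL_x$ sends $1$ to $xy$, so by Schreier's lemma the stabilizer is generated by the elements $L_yL_xL_{xy}^{-1}$, which are the maps $\varphi_{x,y}$. $\square$

## 4. Abelian normal subgroups and Theorem B

The computation with $F$ in Section 1 used only that $xy$ and $yx$ differ by an element of an abelian normal subgroup on which the operators $1+h$ are invertible. We repeat it in that generality. Since commutators of group elements now enter, the Hall–Witt identity replaces the direct cancellation.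

**Proposition 4.** Let $G$ be a group with an abelian normal subgroup $A\supseteq G'$, $A$ uniquely 2-divisible, such that for every $g\in G$ the operator $1+g$ on $A$ is bijective ($A$ additive, $g$ acting by $a\mapsto g^{-1}ag$). Then $(G,\circ)$ with $x\circ y=xy[y,x]^{1/2}$ (root in $A$) is a commutative loop, and every $\varphi_{x,y}$ is an automorphism of it.

*Proof.* Since $A$ is abelian and $G/A$ is abelian, $A$ is a module over the commutative ring $\mathbb Z[\frac12][G/A]$. We write $A$ additively, write $ga$ for $g^{-1}ag$, and write $z\cdot a$ for the group product of $z\in G$ and $a\in A$.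

**Step 1: how $\circ$ depends on factors from $A$.** This reduces all later computations to linear algebra. From $xy[y,x]=yx$ and $[x,y]=-[y,x]$ in $A$ we get $yx[x,y]^{1/2}=xy[y,x]^{1/2}$, so $\circ$ is commutative. For $a\in A$, $xay=xy\cdot(ya)$, and
$$[y,xa]=(xay)^{-1}yxa=(y^{-1}ay)^{-1}[y,x]\,a=[y,x]+a-ya .$$
So $(xa)\circ y=xy\cdot\bigl(ya+\frac12[y,x]+\frac12a-\frac12ya\bigr)=(x\circ y)\cdot\frac{1+y}2a$. Using commutativity for the other factor,
$$(xa)\circ(yb)=(x\circ y)\cdot\Bigl(\tfrac{1+y}2a+\tfrac{1+x}2b\Bigr)\qquad(a,b\in A).\tag{2}$$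

**Step 2: $(G,\circ)$ is a loop.** We must divide. The identity is $1$. Modulo $A$, $\circ$ is the product of $G/A$, so a solution of $x\circ w=t$ lies in the coset of $w_0=x^{-1}t$. By (2), $x\circ(w_0b)=(x\circ w_0)\cdot\frac{1+x}2b$. As $\frac{1+x}2$ is bijective on $A$, exactly one $b$ works.

**Step 3: commutator identities.** We collect what is needed. The standard identities read
$$[yz,x]=z[y,x]+[z,x],\qquad [w,xy]=[w,y]+y[w,x],$$
and for $t\in A$ we have $[gt,x]=[g,x]+(x-1)t$, because $t$ acts trivially on $A$ and $[t,x]=t^{-1}x^{-1}tx$. Compute $[ab,c]$ in two ways, using $ab=ba[a,b]$: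
$$b[a,c]+[b,c]=a[b,c]+[a,c]+(c-1)[a,b].$$
Rearranged, this is the Hall–Witt identity
$$(c-1)[a,b]+(a-1)[b,c]+(b-1)[c,a]=0.\tag{3}$$

**Step 4: the inner mappings.** We compute $\varphi_{x,y}$. Since $y\circ z=yz\cdot\frac12[z,y]$, (2) gives
$$x\circ(y\circ z)=xyz\cdot\bigl(\tfrac12z[y,x]+\tfrac12[z,x]+\tfrac14(1+x)[z,y]\bigr).$$
Since $x\circ y=xy\cdot\frac12[y,x]$ and $[z,xy]=[z,y]+y[z,x]$,
$$(x\circ y)\circ z=xyz\cdot\bigl(\tfrac12[z,y]+\tfrac12y[z,x]+\tfrac14(1+z)[y,x]\bigr).$$
Modulo $A$ the map $\varphi_{x,y}$ is the identity, so $\varphi_{x,y}(z)=z\cdot a$. By (2), $(x\circ y)\circ(za)=((x\circ y)\circ z)\cdot\frac{1+xy}2a$. Hence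
$$\tfrac{1+xy}2a=\tfrac14(z-1)[y,x]+\tfrac12(1-y)[z,x]+\tfrac14(x-1)[z,y].$$
By (3) for $y,x,z$, $(z-1)[y,x]+(x-1)[z,y]=(y-1)[z,x]$. So the right side is $\frac14(1-y)[z,x]$, and
$$\varphi_{x,y}(z)=z\cdot\epsilon[z,x],\qquad \epsilon=\tfrac12(1-y)(1+xy)^{-1}.\tag{4}$$
The operator $\epsilon$ commutes with the action of $G$ on $A$.

**Step 5: $\varphi=\varphi_{x,y}$ is an automorphism.** It is bijective, being composed of translations and their inverses, so it remains to check products. From $z\circ t=zt\cdot\frac12[t,z]$ we get $[z\circ t,x]=t[z,x]+[t,x]+\frac12(x-1)[t,z]$, and $\varphi(z\circ t)=(z\circ t)\cdot\epsilon[z\circ t,x]$. On the other side, by (2), $\varphi(z)\circ\varphi(t)=(z\circ t)\cdot\epsilon\bigl(\frac{1+t}2[z,x]+\frac{1+z}2[t,x]\bigr)$. The difference of the two arguments of $\epsilon$ is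
$$\tfrac12\bigl((t-1)[z,x]+(z-1)[x,t]+(x-1)[t,z]\bigr)=0$$
by (3) for $z,x,t$. $\square$

*Proof of Theorem B.* Let $G=\mathrm{Mlt}_\lambda(B)$. It has odd order by Glauberman's theorem. Put $A=G'$, which is abelian by hypothesis. If $g\in G$ has (odd) order $n$, then on $A$
$$(1+g)(1-g+g^2-\dots+g^{n-1})=1+g^n=2,$$
and $2$ is invertible on the odd-order group $A$. So $1+g$ is bijective, and Proposition 4 applies to $(G,\circ)$; the root taken in $A$ is the root in $G$. The set $L_B$ contains $1$ and is closed under $\circ$. Being finite, it is closed under division as well, because translations by its elements are injective on it. So $(L_B,\circ)$ is a subloop, and its maps $\varphi_{x,y}$ are restrictions of those of $(G,\circ)$, hence automorphisms. By Lemma 3 it is automorphic. $\square$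

## 5. Class four: an attempt that dies in the kernel, and Theorem C

To test the other direction, one looks for a group that is barely not metabelian. Since $G''\le\gamma_4(G)$, class at least 4 is needed. Take the group $G$ of $5\times5$ upper unitriangular matrices over $\mathbb F_p$, $p$ odd. With matrix units $E_{ij}$, $G'$ contains $1+E_{13}=[1+E_{12},1+E_{23}]$ and $1+E_{35}=[1+E_{34},1+E_{45}]$, whose commutator is $1+E_{15}\ne1$. So $G''\neq1$, and $G$ has class 4. By the example after Lemma 2, $(G,\circ)$ is a $\Gamma$-loop with $\Gamma=\langle(g,g^{-1})\rangle\le G\times G$. The first projection maps $\Gamma$ onto $G$, so $\Gamma''\ne1$.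

This does not make $\mathrm{Mlt}_\lambda(B)$ nonmetabelian, because $\mathrm{Mlt}_\lambda(B)$ is only the quotient $\rho(\Gamma)$ (up to the opposite). The swap $\sigma$ preserves $\Gamma$ and inverts its generators, so it inverts $\Gamma/\Gamma'$. The quotient $\gamma_n(\Gamma)/\gamma_{n+1}(\Gamma)$ is generated by cosets of commutators $[g_1,\dots,g_n]$, which depend multilinearly on the cosets $g_i\Gamma'$. So $\sigma$ acts on it as $(-1)^n$. Here $\gamma_5(\Gamma)=1$, hence $\sigma$ fixes $\gamma_4(\Gamma)$ pointwise, and $\gamma_4(\Gamma)$ is central. For $g\in\gamma_4(\Gamma)$ we get $g\cdot k=(gk^2g^{-1})^{1/2}=k$. So $\Gamma''\le\gamma_4(\Gamma)\le\ker\rho$: the part that was not metabelian is lost. By Theorem B this loop $(G,\circ)$ is even automorphic, in agreement with the conjecture.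

What went wrong is a matter of parity, and it is a general fact.

**Lemma 5.** Let $B$ be a Bruck loop of odd order, $G=\mathrm{Mlt}_\lambda(B)$, $J:z\mapsto z^{-1}$, and $\sigma$ conjugation by $J$. Then $\sigma$ is an automorphism of $G$ with $\sigma^2=1$, $L_B=\{g\in G:\sigma(g)=g^{-1}\}$, and $C:=\mathrm{Fix}_G(\sigma)$ satisfies $C\cap Z(G)=1$.

*Proof.* **Step 1: $\sigma$ inverts $L_B$.** This gives the automorphism. $L_B$ is a twisted subgroup, so $L_x^{-1}=L_y$ for some $y$. Applying $L_xL_y=1=L_yL_x$ to $1$ gives $yx=1=xy$. Hence inverses are two-sided and $L_x^{-1}=L_{x^{-1}}$. The Bol identity says $L_{x(yx)}=L_xL_yL_x$, and with $y=1$, $L_{x^2}=L_x^2$. Since $(xz^{-1})^{-1}=x^{-1}z$, we get $JL_xJ=L_{x^{-1}}=L_x^{-1}$. So conjugation by $J$ maps $G=\langle L_B\rangle$ to itself and inverts $L_B$; its square is $1$ because $J^2=1$.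

**Step 2: the stabilizer $G_1$ of $1$ is contained in $C$.** We need $y(x^2y)=(yx)^2$. Let $t=(yx)^{-1}=y^{-1}x^{-1}$. By the Bol identity, $(y(x^2y))t=y(x^2(yt))$. Here $yt=x^{-1}$, because $L_{y^{-1}}L_y=1$, and $x^2x^{-1}=x(xx^{-1})=x$. So $(y(x^2y))t=yx$. Also $(yx)^2t=(yx)((yx)t)=yx$. Cancel $t$.

Taking left translations, $L_yL_xL_xL_y=L_{yx}L_{yx}$. Multiplying on the left by $L_x^{-1}L_y^{-1}$ and on the right by $L_{yx}^{-1}$,
$$L_xL_yL_{yx}^{-1}=L_x^{-1}L_y^{-1}L_{yx}=\sigma\bigl(L_xL_yL_{yx}^{-1}\bigr).$$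
As $1L_xL_y=yx$, Schreier's lemma says that the elements $L_xL_yL_{yx}^{-1}$ generate $G_1$. So $G_1\subseteq C$.

**Step 3: $C\subseteq G_1$.** Let $c\in C$ and $x=1c$. As $c$ commutes with $J$ and $1J=1$, $x^{-1}=x$. So $L_x^2=L_{x^2}=1$. Since $|G|$ is odd by Glauberman's theorem, $L_x=1$ and $x=1$.

**Step 4: counting.** We conclude. Let $K=\{g:\sigma(g)=g^{-1}\}\supseteq L_B$. The map $gC\mapsto g\sigma(g)^{-1}$ is well defined with values in $K$. It is injective, because $g\sigma(g)^{-1}=h\sigma(h)^{-1}$ gives $h^{-1}g\in C$. It is onto, because for $k\in K$ the element $l=k^{1/2}$ is also inverted by $\sigma$, and $l\sigma(l)^{-1}=k$. So $|K|=|G:C|=|G:G_1|=|B|=|L_B|$, and $K=L_B$. An element of $C\cap Z(G)=G_1\cap Z(G)$ is central and fixes a point of a transitive group, so it fixes every point and is $1$. $\square$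

*Proof of Theorem C.* Let $G=\mathrm{Mlt}_\lambda(B)$. It is generated by $L_B$, which $\sigma$ inverts, so as above $\sigma$ acts as $(-1)^n$ on $\gamma_n(G)/\gamma_{n+1}(G)$. If $G$ had even class $n\ge2$, then $\gamma_n(G)$ would be central and fixed pointwise by $\sigma$, so $\gamma_n(G)\le C\cap Z(G)=1$, a contradiction. So the class is $0$ or odd. If it is at most 4, it is at most 3, and then $G''\le\gamma_4(G)=1$. So $G$ is metabelian, and Theorem B applies. Hence the conjecture holds in class at most 4; Theorem A shows that it can fail in class 5. $\square$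

## 6. An automorphic loop of order $p^{12}$ from an exterior algebra

The attempt tells us what to look for. A nontrivial element of $\Gamma''$ survives in $\mathrm{Mlt}_\lambda(B)$ as soon as $\sigma$ does not fix it. Among commutators of generators in $K$, those of length 4 are on the wrong side of the parity, so we aim at length 5: something like $[[x_1,x_2],[e,[x_3,x_4]]]$ with five different generators. We also want the loop to be automorphic, so as many other commutators as possible should vanish. An exterior algebra has the right shape: a product in which a vector is repeated is $0$, while a product of four independent vectors is not. Let it act on itself by multiplication.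

In $\Lambda$ we have $uv=-vu$ and $u^2=0$ for $u,v\in U$; even elements are central; a product in which some vector of $U$ occurs twice is $0$.

*Proof of Theorem A.* **Step 1: $Q$ is a commutative automorphic loop.** This is a direct calculation. Write the product as $(u,a)(v,b)=(u+v,(1-uv)a+(1+uv)b)$. Exchanging the factors changes the sign of $uv$, so it is commutative. The identity is $(0,0)$, and translations are bijective because $1+uv$ has inverse $1-uv$.

Let $x=(u,a)$, $y=(v,b)$, $z=(w,c)$ and $\alpha=uv$, $\beta=vw$, $\gamma=uw$. All products of two, equal or distinct, of $\alpha,\beta,\gamma$ repeat a vector and vanish. The second component of $x(yz)$ is $(1-\alpha-\gamma)a+(1+\alpha+\gamma)\bigl((1-\beta)b+(1+\beta)c\bigr)$, that is,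
$$(1-\alpha-\gamma)a+(1+\alpha-\beta+\gamma)b+(1+\alpha+\beta+\gamma)c.$$
The second component of $(xy)(w,c')$ is
$$(1-\alpha-\beta-\gamma)a+(1+\alpha-\beta-\gamma)b+(1+\beta+\gamma)c'.$$
Equating, $(1+\beta+\gamma)c'=\beta a+2\gamma b+(1+\alpha+\beta+\gamma)c$. Multiplying by $1-\beta-\gamma$,
$$\varphi_{x,y}(w,c)=\bigl(w,\ (1+uv)c+\ell(w)\bigr),\qquad \ell(w)=vw\,a+2uw\,b,$$
with $\ell$ linear. The second component of $\varphi_{x,y}\bigl((w,c)(w',c')\bigr)$ is $(1+uv)\bigl((1-ww')c+(1+ww')c'\bigr)+\ell(w)+\ell(w')$. The second component of $\varphi_{x,y}(w,c)\,\varphi_{x,y}(w',c')$ exceeds it by $ww'(\ell(w')-\ell(w))$. This is $0$, because $ww'$ annihilates $vw,uw,vw',uw'$. So each $\varphi_{x,y}$ is an automorphism, and by Lemma 3 $Q$ is automorphic.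

**Step 2: a twisted subgroup.** To see that $Q$ is a $\Gamma$-loop and to find its Bruck loop, we realize it inside a group. Let $\Lambda^+=\bigoplus_{i\ge1}\Lambda^i$ and
$$G_0=\{[h,m]:h\in1+\Lambda^+,\ m\in\Lambda\},\qquad[h,m][h',m']=[hh',\,m+hm'].$$
As $\Lambda^+$ is nilpotent, this is a finite $p$-group, and $[h,m]^{-1}=[h^{-1},-h^{-1}m]$. Let $\varepsilon$ be the automorphism of $\Lambda$ with $\varepsilon|_U=-1$. Then $\sigma[h,m]=[\varepsilon(h),-\varepsilon(m)]$ is an automorphism of $G_0$ with $\sigma^2=1$. Put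
$$K=\{g=[h,m]\in G_0:\ \sigma(g)=g^{-1},\ h\in1+U\}.$$
Write $h=1+2u$, so $h^{-1}=1-2u=\varepsilon(h)$. The condition $\sigma(g)=g^{-1}$ becomes $\varepsilon(m)=(1-2u)m$. Splitting $m=m_0+m_1$ into even and odd parts, it says $um_1=0$ and $m_1=um_0$; the second equation implies the first. So
$$K=\{x(u,a):=[1+2u,\,(1+u)a]\ :\ u\in U,\ a\in\Lambda_{ev}\}.$$
It contains $1$. The condition $\sigma(g)=g^{-1}$ is preserved by $g\mapsto g^{-1}$ and by $(x,y)\mapsto xyx$. For the condition on $h$ use $(1+2u)^{-1}=1-2u$ and $(1+2u)(1+2v)(1+2u)=1+2(2u+v)$, where $uv+vu=0$ and $uvu=0$ were used. So $K$ is a twisted subgroup.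

**Step 3: Baer's operation on $K$ is the product of $Q$.** We claim
$$x(u,a)\circ x(v,b)=x\bigl(u+v,\ a+b+uv(b-a)\bigr).$$
Put $s=u+v$ and let $c=[h,m]$ be the right side, so $h=1+2s$ and $m=(1+s)(a+b+uv(b-a))$. With $x=x(u,a)$, $y=x(v,b)$ we have $xy=[k,n]$ and $yx=[k',n']$, where
$$\begin{aligned}k&=1+2s+4uv,& n&=(1+u)a+(1+2u+v+2uv)b,\\ k'&=1+2s-4uv,& n'&=(1+v)b+(1+u+2v-2uv)a.\end{aligned}$$
Moreover $k^{-1}=(1-2v)(1-2u)=1-2s-4uv$. Since $s^2=0$ and $s\,uv=0$, we get $hk^{-1}=1-4uv$ and $hk^{-1}h=1+2s-4uv=k'$. Now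
$$c(xy)^{-1}c=[h,m][k^{-1},-k^{-1}n][h,m]=[hk^{-1}h,\ m+hk^{-1}(m-n)].$$
By (1) it remains to see that $m+(1-4uv)(m-n)=n'$, or $(2-4uv)m=n'+(1-4uv)n$. The coefficient of $a$ on the right is $(1+u+2v-2uv)+(1+u-4uv)=2+2s-6uv$. The coefficient of $b$ is $(1+v)+(1+2u+v-2uv)=2+2s-2uv$. The left side is
$$(2-4uv)(1+s)\bigl((1-uv)a+(1+uv)b\bigr)=(2+2s-4uv)\bigl((1-uv)a+(1+uv)b\bigr),$$
which is $(2+2s-6uv)a+(2+2s-2uv)b$. The claim is proved.

So $K$ is closed under $\circ$, and $(u,a)\mapsto x(u,a)$ is an isomorphism $Q\to(K,\circ)$; it is injective since the even part of $(1+u)a$ is $a$. By Lemma 2, $Q$ is a $\Gamma$-loop with corresponding Bruck loop $B=(K,\oplus)$.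

**Step 4: $\mathrm{Mlt}_\lambda(B)$ is not metabelian.** We exhibit an element of $\Gamma''$, $\Gamma=\langle K\rangle$, that $\sigma$ inverts. Let $u_1,\dots,u_4$ be a basis of $U$, and $x_i=x(u_i,0)=[1+2u_i,0]$, $e=x(0,1)=[1,1]$. With $s=2u_i+2u_j$ and $t=4u_iu_j$,
$$c_{ij}:=x_i^{-1}x_j^{-1}x_ix_j=[(1-s+t)(1+s+t),0]=[1+2t,0]=[1+8u_iu_j,0]\in\Gamma'.$$
Since $[h,0][1,m][h,0]^{-1}=[1,hm]$, we get $c_{34}\,e\,c_{34}^{-1}e^{-1}=[1,8u_3u_4]\in\Gamma'$. Therefore
$$d:=c_{12}\,[1,8u_3u_4]\,c_{12}^{-1}\,[1,8u_3u_4]^{-1}=[1,\,64\,u_1u_2u_3u_4]\in\Gamma''.$$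
As $p$ is odd, $d\ne1$. Since $\varepsilon$ fixes $u_1u_2u_3u_4$, $\sigma(d)=[1,-64u_1u_2u_3u_4]=d^{-1}\neq d$. So $d\notin\mathrm{Fix}(\sigma)\supseteq\ker\rho$, and $1\neq\rho(d)\in\rho(\Gamma)''$. Hence $\mathrm{Mlt}_\lambda(B)''\ne1$.

**Step 5: the class is exactly 5.** For the lower bound, $c_{ij}\in\gamma_2(\Gamma)$, so $[1,8u_3u_4]\in\gamma_3(\Gamma)$ and $d\in[\gamma_2(\Gamma),\gamma_3(\Gamma)]\le\gamma_5(\Gamma)$. As $\rho(d)\ne1$, the class of $\mathrm{Mlt}_\lambda(B)$ is at least 5. For the upper bound let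
$$F_n=\{[h,m]\in G_0:\ h\in1+\Lambda^{\ge n},\ m\in\Lambda^{\ge n-1}\},$$
a subgroup. Let $x=[h,m]\in F_i$, $y=[h',m']\in F_j$ and $\kappa=hh'(h'h)^{-1}$. Since $hh'-h'h=(h-1)(h'-1)-(h'-1)(h-1)$, we have $\kappa\in1+\Lambda^{\ge i+j}$. From $xyx^{-1}y^{-1}=xy(yx)^{-1}=[\kappa,\ m+hm'-\kappa(m'+h'm)]$ we get
$$xyx^{-1}y^{-1}=[\kappa,\ (1-h')m+(1-\kappa)h'm+(h-1)m'+(1-\kappa)m']\in F_{i+j}.$$
As $G_0=F_1$ and $F_6=1$, $\gamma_6(G_0)=1$. So $\Gamma$ and $\mathrm{Mlt}_\lambda(B)$ have class at most 5. $\square$

This disproves the conjecture for every odd prime $p$.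

## 7. Class at most five: being automorphic only sees three letters

How far can the converse be saved? We now determine exactly which loops $(K,\circ)$ in class at most 5 are automorphic, when $|G|$ is coprime to 30.

**Lazard correspondence** (Lazard 1954; Khukhro, *p-Automorphisms of Finite p-Groups*, Ch. 9–10). Let $G$ be a finite nilpotent group whose class is less than every prime divisor of $|G|$. Then the set $G$ carries a Lie ring structure $\mathfrak g$ of the same nilpotency class, such that the group product is given by the Baker–Campbell–Hausdorff (BCH) formula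
$$x*y=x+y+\tfrac12[x,y]+\tfrac1{12}\bigl([x,[x,y]]+[y,[y,x]]\bigr)+\cdots,$$
powers are multiples ($x^n=nx$, $x^{-1}=-x$, $1=0$), and $G$ and $\mathfrak g$ have the same automorphisms. Conversely, a finite nilpotent Lie ring of class less than every prime divisor of its order becomes such a group under BCH. For instance, in class 2 the product is $x+y+\frac12[x,y]$, and $c=x+y$ satisfies (1), since $(x+y)*(-x-y-\frac12[x,y])*(x+y)=x+y-\frac12[x,y]$. So there $x\circ y=x+y$.

**Theorem D.** Let $G$ be a finite nilpotent group of class $\le5$ with $\gcd(|G|,30)=1$, let $\sigma\in\mathrm{Aut}(G)$, $\sigma^2=1$, $K=\{x:\sigma(x)=x^{-1}\}$, and let $\mathfrak g$ be the Lazard Lie ring of $G$ (same underlying set), $\mathfrak k=K\subseteq\mathfrak g$. The following are equivalent.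

* (i) The loop $(K,\circ)$ is automorphic.
* (E) $[[x,a],[x,[b,c]]]+[a,[[x,b],[x,c]]]=0$ for all $x,a,b,c\in\mathfrak k$.
* (V) $[[a,b],[c,[d,e]]]=0$ whenever $a,b,c,d,e\in\mathfrak k$ all belong to a set of at most three elements.

If $G=\mathrm{Mlt}_\lambda(B)$ is as above and can be generated by 3 elements (e.g. if the $\Gamma$-loop is 3-generated), then the $\Gamma$-loop is automorphic iff $\mathrm{Mlt}_\lambda(B)$ is metabelian. The number 3 is best possible: for every prime $p\ge7$ there is a counterexample of order $p^{11}$ with $\mathrm{Mlt}_\lambda(B)$ 4-generated of class 5.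

This section proves the equivalence. All primes dividing $|G|$ are at least $7>5$, so the Lazard correspondence applies (on each Sylow subgroup). Let $R=\mathbb Z[\frac1{30}]$. The BCH terms of degree $\le5$ have coefficients in $R$, and $\mathfrak g$ is an $R$-module. The map $\sigma$ is a Lie automorphism, and since $2$ is invertible,
$$\mathfrak g=\mathfrak k\oplus\mathfrak c,\qquad\mathfrak k=\{\sigma=-1\}=K,\quad\mathfrak c=\{\sigma=1\}=\mathrm{Fix}_G(\sigma).$$
Bracket words of odd length in elements of $\mathfrak k$ lie in $\mathfrak k$, and bracket words of length $\ge6$ vanish in $\mathfrak g$. $K$ is a twisted subgroup, closed under $\circ$ by Lemma 1.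

Let $\mathfrak f=\bigoplus_{n\le5}\mathfrak f_n$ be the free nilpotent Lie $R$-algebra of class 5 on some letters, graded by degree. It is a free $R$-module and a group under BCH, uniquely 2-divisible since $x*x=2x$. Sending the letters to elements of a Lie $R$-algebra of class $\le5$ extends to a Lie homomorphism, which is also a homomorphism for BCH and hence preserves $\circ$. So identities proved in $\mathfrak f$ may be evaluated in $\mathfrak g$. Write
$$T(x,y)=[x,[x,y]]+[y,[y,x]]=T(y,x).$$

### 7.1. Lie polynomials for $\circ$ and for $\varphi_{x,y}$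

**Step 1: a formula for $\circ$.** We expand $P(x,y)=x\circ y\in\mathfrak f$. By Lemma 1, $P(-x,-y)=-P(x,y)$, so only odd degrees occur. Modulo degree $\ge4$ put $S=x+y+\frac1{12}T(x,y)$ and $A=\frac12[x,y]$; then $x*y=S+A$ and $y*x=S-A$. In the BCH formula for $S*(-S-A)$ the cubic terms have degree $\ge4$, because $[S,S+A]=[S,A]$ has degree $\ge3$. So, modulo degree $\ge4$,
$$S*(-S-A)=-A-\tfrac12[S,A],\qquad\bigl(-A-\tfrac12[S,A]\bigr)*S=S-A-\tfrac12[S,A]+\tfrac12[S,A]=S-A.$$
Thus $c=S$ solves (1) in the group $\mathfrak f/\mathfrak f_{\ge4}$, and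
$$x\circ y=x+y+\tfrac1{12}T(x,y)+P_5(x,y),\qquad P_5\in\mathfrak f_5.\tag{5}$$

**Step 2: division.** We show that left division is also a Lie polynomial. Let $\mathfrak l$ be a Lie $R$-algebra of class $\le5$. The equation $u\circ w=v$ says $w=\Psi(w)$ with $\Psi(w)=v-u-\frac1{12}T(u,w)-P_5(u,w)$. Every word in $T$ and $P_5$ has length $\ge3$, so $w-w'\in\gamma_n(\mathfrak l)$ implies $\Psi(w)-\Psi(w')\in\gamma_{n+2}(\mathfrak l)$. Starting from $n=1$, $\Psi^3$ is constant, since $\gamma_7(\mathfrak l)=0$. Its value is the unique fixed point of $\Psi$. So $u\backslash v=\Psi^3(0)$ is a Lie polynomial over $R$ in $u,v$. If $u,v\in\mathfrak k$, all iterates stay in $\mathfrak k$, as $T$ and $P_5$ have odd length. So $(K,\circ)$ is a commutative loop, with identity $0$, and $\varphi_{x,y}(z)=\Phi(x,y,z)$ for a universal Lie polynomial $\Phi$ in three letters.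

**Step 3: the low-degree terms of $\Phi$.** Negation respects $\circ$, so $\Phi(-x,-y,-z)=-\Phi(x,y,z)$, and $\Phi$ has odd-degree terms only. From $(x\circ y)\circ\Phi=x\circ(y\circ z)$ and (5), the degree-1 part of $\Phi$ is $z$, and the degree-3 part is $\frac1{12}\bigl(T(y,z)+T(x,y+z)-T(x,y)-T(x+y,z)\bigr)$. Since
$$T(x,y+z)=T(x,y)+T(x,z)+[y,[z,x]]+[z,[y,x]],$$
and the same formula expands $T(z,x+y)$, the bracket equals
$$\bigl([y,[z,x]]+[z,[y,x]]\bigr)-\bigl([x,[y,z]]+[y,[x,z]]\bigr)=3[y,[z,x]].\tag{6}$$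
Indeed the left side is $2[y,[z,x]]-[x,[y,z]]-[z,[x,y]]$, and the last two terms give $[y,[z,x]]$ by Jacobi. So with $D=D_{x,y}:z\mapsto[y,[z,x]]$,
$$\Phi(x,y,z)=z+\tfrac14Dz+\sum_{i+j+l=5}\Phi_{ijl}(x,y,z),\tag{7}$$
where $\Phi_{ijl}$ has degrees $i,j,l$ in $x,y,z$. If $x=0$ or $y=0$ then $\Phi=z$, and if $z=0$ then $\Phi=0$. Setting a letter to $0$ keeps exactly the components of degree $0$ in that letter, so only $i,j,l\ge1$ occur, and $l\le3$.

**Lemma 6.** For $l\ge2$, $\Phi_{ijl}$ lies in the $R$-span of the words $[[a,b],[c,[d,e]]]$ with letters in $\{x,y,z\}$.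

*Proof.* Here Proposition 4 does the work: modulo $\mathfrak f''$ everything is metabelian. Let $\mathfrak f$ be on the letters $x,y,z$, let $\mathfrak f''=[\mathfrak f',\mathfrak f']$, and consider the group $\mathfrak f/\mathfrak f''$ with $A=\mathfrak f'/\mathfrak f''$. BCH on $A$ is addition. The map $\mathfrak f/\mathfrak f''\to\mathfrak f/\mathfrak f'$ is a homomorphism onto an abelian group with kernel $A$, so $A$ is an abelian normal subgroup containing all group commutators. It is an $R$-module, so it is uniquely 2-divisible. If $a\in A$ has only components of degree $\ge n$, it is Lie-central modulo degree $\ge n+1$, so $g^{-1}ag-a$ has degree $\ge n+1$. Thus $g-1$ is nilpotent on $A$, and $1+g=2+(g-1)$ is bijective.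

By Proposition 4, $\varphi=\Phi(x,y,\cdot)$ is an automorphism of $(\mathfrak f/\mathfrak f'',\circ)$. As $z\circ z=2z$, $\varphi(2z)=\varphi(z)\circ\varphi(z)=2\varphi(z)$. By (7) this says $\sum(2^l-2)\Phi_{ijl}\in\mathfrak f''$. Since $\mathfrak f''$ is homogeneous in each letter, each $(2^l-2)\Phi_{ijl}\in\mathfrak f''$, and for $l=2,3$ the numbers $2^l-2=2,6$ are invertible in $R$. So $\Phi_{ijl}\in\mathfrak f''\cap\mathfrak f_5=[\mathfrak f_2,\mathfrak f_3]$, which is spanned by the words in question. $\square$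

### 7.2. Conditions (E) and (V) are equivalent

Write $f(a,b|c,d,e)=[[a,b],[c,[d,e]]]$ for arguments in $\mathfrak k$; it is alternating in $a,b$ and in $d,e$. By Jacobi, $[a,[[x,b],[x,c]]]=[[a,[x,b]],[x,c]]+[[x,b],[a,[x,c]]]$, so (E) reads
$$f(x,a|x,b,c)+f(x,b|a,x,c)-f(x,c|a,x,b)=0.\tag{8}$$

**Step 1: (E) implies (V).** The purpose is to reduce all words on three letters to four and to kill these. Taking $(x;a,b,c)=(p;q,p,r)$ in (8) gives $f(p,q|p,p,r)=0$. Replace $p$ by $p\pm s$. The terms cubic in $p$ and cubic in $s$ vanish by the same identity, so the part $c_1$ linear in $s$ and the part $c_2$ quadratic in $s$ satisfy $c_1+c_2=0=-c_1+c_2$. Hence $2c_1=0$ and $c_1=0$, that is,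
$$f(s,q|p,p,r)+f(p,q|s,p,r)+f(p,q|p,s,r)=0.\tag{9}$$
Let
$$\alpha=f(p,q|p,q,r),\quad\beta=f(p,q|q,p,r),\quad\gamma=f(p,r|q,p,q),\quad\delta=f(q,r|p,p,q).$$
From $[r,[p,q]]=[q,[p,r]]-[p,[q,r]]$ we have $f(p,q|r,p,q)=\beta-\alpha$. Now:

* (9) with $s=q$ gives $\alpha+\beta=0$.
* (9) with $(q,r,s)$ replaced by $(r,q,q)$ gives $\delta+\gamma=0$.
* (9) with $(q,r,s)$ replaced by $(q,q,r)$ gives $-\delta+(\beta-\alpha)-\alpha=0$.
* (8) with $(x;a,b,c)=(p;q,q,r)$ gives $\alpha+\beta-\gamma=0$.

Hence $\gamma=0$, then $\delta=0$, then $\beta=2\alpha$ and $3\alpha=0$. As 3 is invertible, $\alpha=\beta=\gamma=\delta=0$.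

Take any word $f(a,b|c,d,e)$ with entries in $\{p,q,r\}$. If one of them, say $p$, occurs at least three times, then either $p$ fills both places of $a,b$ or of $d,e$ and the word is $0$, or the word is $\pm f(p,*|p,p,*)=0$. Otherwise, up to renaming, the entries are $p,p,q,q,r$, and the word is $0$ if $a=b$. If $\{a,b\}=\{p,q\}$, the word is up to sign $\alpha$, $\beta$ or $\beta-\alpha$. If $\{a,b\}=\{p,r\}$, it is $0$ or $\pm\gamma$. If $\{a,b\}=\{q,r\}$, it is $0$ or $\pm\delta$. So (V) holds.

**Step 2: (V) implies (E).** Fix $x$ and put $\lambda(q,r,s)=f(x,q|x,r,s)$, $\mu(q,r,s)=f(x,q|r,x,s)$. By (V) these trilinear maps vanish when two of $q,r,s$ coincide, so they are alternating. From $[x,[r,s]]=[r,[x,s]]-[s,[x,r]]$ we get $\lambda(q,r,s)=\mu(q,r,s)-\mu(q,s,r)=2\mu(q,r,s)$. The left side of (8) is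
$$\lambda(a,b,c)+\mu(b,a,c)-\mu(c,a,b)=(2-1-1)\,\mu(a,b,c)=0.$$

### 7.3. Condition (E) in terms of derivations

The aim is to connect (E) with the map $D_{x,y}$ of (7). Call an additive map $D:\mathfrak k\to\mathfrak k$ a derivation of the triple product if $D[a,[b,c]]=[Da,[b,c]]+[a,[Db,c]]+[a,[b,Dc]]$ for all $a,b,c\in\mathfrak k$. For $x\in\mathfrak k$ apply the Leibniz rule twice to $d=\mathrm{ad}\,x$:
$$d^2[a,[b,c]]=[d^2a,[b,c]]+[a,[d^2b,c]]+[a,[b,d^2c]]+2\bigl([da,d[b,c]]+[a,[db,dc]]\bigr).$$
The last bracket is the left side of (E). So (E) holds iff every $(\mathrm{ad}\,x)^2$, $x\in\mathfrak k$, is a derivation of the triple product.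

If so, polarizing shows that $\mathrm{ad}\,x\,\mathrm{ad}\,y+\mathrm{ad}\,y\,\mathrm{ad}\,x$ is one for $x,y\in\mathfrak k$. The map $\mathrm{ad}[y,x]$ is a Lie derivation preserving $\mathfrak k$. Hence
$$\mathrm{ad}\,y\,\mathrm{ad}\,x=\tfrac12(\mathrm{ad}\,y\,\mathrm{ad}\,x+\mathrm{ad}\,x\,\mathrm{ad}\,y)+\tfrac12\mathrm{ad}[y,x]$$
is one. Conversely take $x=y$. Since $D_{x,y}=-\mathrm{ad}\,y\,\mathrm{ad}\,x$, condition (E) holds iff all $D_{x,y}$ ($x,y\in\mathfrak k$) are derivations of the triple product.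

### 7.4. Conditions (i) and (E) are equivalent

**Step 1: a formula for the failure of $\varphi$ to be an automorphism.** Suppose that on $\mathfrak k$
$$\Phi(x,y,z)=z+\tfrac14Dz+(\text{words of length 5, linear in }z).\tag{10}$$
Then $\varphi=\varphi_{x,y}$ is additive. Let $W$ denote the last part of (10). Since words of length $\ge6$ vanish, (5) gives
$$\varphi(a\circ b)=\varphi(a)+\varphi(b)+\tfrac1{12}T(a,b)+\tfrac1{48}D\,T(a,b)+P_5(a,b),$$
because $D P_5$, $W(T)$ and $W(P_5)$ have length $\ge7$. Likewise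
$$\varphi(a)\circ\varphi(b)=\varphi(a)+\varphi(b)+\tfrac1{12}T(a,b)+\tfrac1{48}T'(a,b)+P_5(a,b),$$
where $T'(a,b)$ is the sum of the terms obtained from $T(a,b)$ by applying $D$ to one argument; all other new terms have length $\ge7$. Therefore
$$\varphi(a\circ b)-\varphi(a)\circ\varphi(b)=\tfrac1{48}\bigl(D\,T(a,b)-T'(a,b)\bigr).\tag{11}$$

**Step 2: (E) implies (i).** By 7.2, (V) holds. So by Lemma 6 all $\Phi_{ijl}$ with $l\ge2$ vanish on $\mathfrak k$, and (10) holds. By 7.3, $D$ is a derivation of the triple product, so the right side of (11) is $0$. Thus every $\varphi_{x,y}$ is an automorphism, and Lemma 3 gives (i).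

**Step 3: (i) implies (E).** We first recover (10) and then read (11) backwards. Each $\varphi$ is an automorphism, so $\varphi(2z)=\varphi(z\circ z)=2\varphi(z)$. With $A_l=\sum_{i+j=5-l}\Phi_{ijl}$ this says $2A_2+6A_3=0$ for all $x,y,z\in\mathfrak k$. Replacing $z$ by $2z$, $8A_2+48A_3=0$. Subtracting four times the first equation, $24A_3=0$. So $A_3=0$, $A_2=0$ on $\mathfrak k$, and (10) holds. By (11), $D\,T(a,b)=T'(a,b)$. Put
$$\Theta(a,b)=D[a,[a,b]]-[Da,[a,b]]-[a,[Da,b]]-[a,[a,Db]].$$
Then $\Theta(a,b)+\Theta(b,a)=0$. Replacing $a$ by $2a$ gives $4\Theta(a,b)+2\Theta(b,a)=0$, so $2\Theta(a,b)=0$ and $\Theta=0$. Replacing $a$ by $a+c$ and keeping the mixed part, $D$ satisfies the derivation rule on the expressions $[a,[c,b]]+[c,[a,b]]$. By (6), $3[y,[z,x]]$ is a difference of two such expressions. As 3 is invertible, $D$ is a derivation of the triple product. This holds for all $D_{x,y}$, so (E) follows by 7.3. The equivalence in Theorem D is proved. $\square$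

## 8. Three generators force the converse

Let now $G=\mathrm{Mlt}_\lambda(B)$ be nilpotent of class $\le5$ with $\gcd(|G|,30)=1$, generated by 3 elements, and let $\sigma$ be as in Lemma 5. Then $L_B=K=\mathfrak k$, and the $\Gamma$-loop is $(K,\circ)$. If instead we are told that $(K,\circ)$ is generated by three elements as a loop, then so is $G$ as a group. Indeed $x\circ y\equiv xy$ modulo $G'$, so $K\to G/G'$ is a loop homomorphism, and its image is a subgroup generated by three elements. This image generates $G/G'$ because $G=\langle K\rangle$. Since $G$ is nilpotent, lifts of generators of $G/G'$ generate $G$.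

The direction from metabelian to automorphic is Theorem B. Conversely, let the $\Gamma$-loop be automorphic, so that (V) holds.

**Step 1: $\mathfrak c=[\mathfrak k,\mathfrak k]$.** We need to know that everything is expressed through $\mathfrak k$. The sum $\mathfrak k+[\mathfrak k,\mathfrak k]$ is a Lie subring: $[\mathfrak k,[\mathfrak k,\mathfrak k]]\subseteq\mathfrak k$, and for $a,b,c,d\in\mathfrak k$, $[[a,b],[c,d]]=[a,[b,[c,d]]]-[b,[a,[c,d]]]\in[\mathfrak k,\mathfrak k]$. It is an $R$-submodule, hence closed under BCH, so it is a subgroup containing $K$. As $G=\langle K\rangle$, $\mathfrak g=\mathfrak k+[\mathfrak k,\mathfrak k]$. Since $[\mathfrak k,\mathfrak k]\subseteq\mathfrak c$ and $\mathfrak g=\mathfrak k\oplus\mathfrak c$, we get $\mathfrak c=[\mathfrak k,\mathfrak k]$.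

**Step 2: $[\mathfrak c,[\mathfrak k,\mathfrak c]]=0$.** This is where the three generators enter. Modulo $\mathfrak g'$, BCH is addition, so the additive group $\mathfrak g/\mathfrak g'$ is a quotient group of $G$ and is generated by three elements. Since $\mathfrak c\subseteq\mathfrak g'$, these can be lifted to $x_1,x_2,x_3\in\mathfrak k$, and $\mathfrak k\subseteq\sum\mathbb Zx_i+\mathfrak g'$. A word $[[a,b],[c,[d,e]]]$ with one entry in $\mathfrak g'$ lies in $\gamma_6(\mathfrak g)=0$. So every such word with entries in $\mathfrak k$ is an integer combination of such words in $x_1,x_2,x_3$, hence $0$ by (V). By Step 1 these words span $[\mathfrak c,[\mathfrak k,\mathfrak c]]$.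

**Step 3: $[\mathfrak c,\mathfrak c]=0$.** Here faithfulness of $\mathrm{Mlt}_\lambda(B)$ enters through Lemma 5. For $a,b\in\mathfrak c$ and $x\in\mathfrak k$, $[[a,b],x]=[a,[b,x]]-[b,[a,x]]=0$ by Step 2. So $[\mathfrak c,\mathfrak c]$ centralizes $\mathfrak k$, hence $\mathfrak g$, which $\mathfrak k$ generates. By BCH, elements of $Z(\mathfrak g)$ are central in $G$. As also $[\mathfrak c,\mathfrak c]\subseteq\mathfrak c=C$, we get $[\mathfrak c,\mathfrak c]\subseteq C\cap Z(G)=1$, that is, $[\mathfrak c,\mathfrak c]=0$.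

**Step 4: $\mathfrak g''=0$.** Now $\mathfrak g'=[\mathfrak k,\mathfrak k]+[\mathfrak k,\mathfrak c]+[\mathfrak c,\mathfrak c]=\mathfrak c+[\mathfrak k,\mathfrak c]$. We know $[\mathfrak c,\mathfrak c]=0$ and $[\mathfrak c,[\mathfrak k,\mathfrak c]]=0$. For $x\in\mathfrak k$, $a\in\mathfrak c$, $u\in[\mathfrak k,\mathfrak c]$,
$$[[x,a],u]=[x,[a,u]]-[a,[x,u]]=0,$$
because $[a,u]\in[\mathfrak c,[\mathfrak k,\mathfrak c]]=0$, and $[x,u]\in[\mathfrak k,\mathfrak k]=\mathfrak c$, so $[a,[x,u]]\in[\mathfrak c,\mathfrak c]=0$. So $\mathfrak g''=0$. Then $\mathfrak g'$ is an abelian normal subgroup of $G$ containing all group commutators, and $G$ is metabelian. $\square$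

## 9. Four generators do not suffice: order $p^{11}$ for $p\ge7$

It remains to show that 3 is best possible. By Theorem D we need a Lie ring of class 5 with four generators in which $[[a,b],[c,[d,e]]]$ is not identically $0$ on $\mathfrak k$ but vanishes as soon as the entries span at most three dimensions. A determinant on a 4-dimensional space does that.

Let $p\ge7$, $U=\mathbb F_p^3$, $\Lambda=\Lambda(U)$, and
$$\mathfrak g=S\oplus M\oplus N,\quad S=\Lambda^1\oplus\Lambda^2,\quad M=\{m(\omega):\omega\in\Lambda\},\quad N=\{n(\omega):\omega\in\Lambda^+\}.$$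
On $S$ the bracket is the commutator of $\Lambda$, so $[u,v]=2uv$ for $u,v\in U$, and $\Lambda^2$ is central in $S$. Further $[s,m(\omega)]=m(s\omega)$, $[s,n(\omega)]=n(s\omega)$, $[M,N]=[N,N]=0$, and for $\omega\in\Lambda^i$, $\eta\in\Lambda^j$,
$$[m(\omega),m(\eta)]=c_{ij}\,n(\omega\eta),$$
$$c_{00}=0,\ c_{01}=3,\ c_{11}=4,\ c_{02}=-1,\ c_{12}=-2,\ c_{03}=1,\quad c_{ji}=-(-1)^{ij}c_{ij}.$$
So $c_{10}=-3$, $c_{20}=1$, $c_{21}=2$, $c_{30}=-1$; for $i+j\ge4$ the product $\omega\eta$ is $0$.

**Step 1: $\mathfrak g$ is a Lie algebra.** As $\omega\eta=(-1)^{ij}\eta\omega$, the rule for $c_{ji}$ makes the bracket antisymmetric, hence alternating as $p$ is odd. $S$ acts on $M$ and $N$ as a Lie algebra, because left multiplications satisfy $[s,s']\omega=s(s'\omega)-s'(s\omega)$. For $s\in U$ to act as a derivation on $[M,M]\to N$ we need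
$$c_{ij}\,s\omega\eta=c_{i+1,j}\,s\omega\eta+c_{i,j+1}\,\omega s\eta,\quad\text{i.e.}\quad c_{ij}=c_{i+1,j}+(-1)^ic_{i,j+1}\quad(i+j\le2).$$
These relations hold: for $(i,j)=(0,0),(0,1),(1,0),(0,2),(2,0),(1,1)$ they read $0=-3+3$, $3=4-1$, $-3=1-4$, $-1=-2+1$, $1=-1+2$, $4=2+2$. Since $\Lambda^2=[U,U]$, all of $S$ acts by derivations. The Jacobi identity follows: for three elements of $S$, or two of $S$ and one of $M$ or $N$, by the module property; for one of $S$ and two of $M$ by the derivation property; in all other cases every term is $0$, because $[M,N]=[N,N]=0$.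

**Step 2: grading, generators and $\sigma$.** Give $\Lambda^i\subset S$ degree $i$, $m(\Lambda^i)$ degree $i+1$, and $n(\Lambda^i)$ degree $i+2$. All brackets respect degrees, which run from 1 to 5, so $\mathfrak g$ has class $\le5$, and $\mathfrak g_5=n(\Lambda^3)$. The component $\mathfrak g_1=\mathbb F_pm(1)\oplus U$ generates $\mathfrak g$: brackets of $U$ give $\Lambda^2$; multiplying $m(1)$ by $U$ gives $M$; $[m(1),m(u)]=3n(u)$ with $3\neq0$ gives $n(U)$; and multiplying by $U$ gives $N$. Let $\sigma=(-1)^n$ on $\mathfrak g_n$, and let $G=(\mathfrak g,*)$, a $p$-group of class $\le5$ with Lazard Lie ring $\mathfrak g$. Then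
$$K=\mathfrak k=\mathfrak g_1\oplus\mathfrak g_3\oplus\mathfrak g_5,\qquad\dim\mathfrak k=4+6+1=11,$$
since $\mathfrak g_3=m(\Lambda^2)\oplus n(\Lambda^1)$.

**Step 3: (V) holds.** We compute the relevant words of length 5. For $x_i=\alpha_im(1)+u_i\in\mathfrak g_1$ put $v=\alpha_5u_4-\alpha_4u_5$, $\omega=2u_4u_5$, $\theta=u_3v-\alpha_3\omega$. Then
$$[x_4,x_5]=m(v)+\omega,\qquad[x_3,[x_4,x_5]]=m(\theta)+n(3\alpha_3v),$$
using $c_{01}=3$ and $[m(1),\omega]=-m(\omega)$. Using $c_{02}=-1$,
$$[x_2,[x_3,[x_4,x_5]]]=m(u_2\theta)+n(3\alpha_3u_2v-\alpha_2\theta).$$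
Finally, using $c_{03}=1$ and $\Lambda^4=0$,
$$w_5:=[x_1,[x_2,[x_3,[x_4,x_5]]]]=n\bigl((\alpha_1u_2-\alpha_2u_1)\theta+3\alpha_3u_1u_2v\bigr).$$
This is antisymmetric in $x_1,x_2$. Since $[[x_1,x_2],y]=[x_1,[x_2,y]]-[x_2,[x_1,y]]$,
$$[[x_1,x_2],[x_3,[x_4,x_5]]]=2w_5.$$
Let
$$\Delta(x_a,x_b,x_c,x_d)=\alpha_au_bu_cu_d-\alpha_bu_au_cu_d+\alpha_cu_au_bu_d-\alpha_du_au_bu_c .$$
It is 4-linear on $\mathfrak g_1$ with values in $\Lambda^3$, and it vanishes when two neighboring arguments are equal, as one sees term by term. So it is alternating (a determinant). We claim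
$$w_5=-n\bigl(2\alpha_3\Delta(x_1,x_2,x_4,x_5)+\alpha_4\Delta(x_1,x_2,x_3,x_5)-\alpha_5\Delta(x_1,x_2,x_3,x_4)\bigr).\tag{12}$$
Compare both arguments of $n$. The terms with $\alpha_1$ are
$$\alpha_1u_2\theta=\alpha_1\bigl(\alpha_5u_2u_3u_4-\alpha_4u_2u_3u_5-2\alpha_3u_2u_4u_5\bigr)$$
on the left, and the same on the right. The terms with $\alpha_2$ are
$$-\alpha_2u_1\theta=\alpha_2\bigl(-\alpha_5u_1u_3u_4+\alpha_4u_1u_3u_5+2\alpha_3u_1u_4u_5\bigr)$$
on both sides. The remaining terms on the left are $3\alpha_3u_1u_2v=3\alpha_3\alpha_5u_1u_2u_4-3\alpha_3\alpha_4u_1u_2u_5$. On the right they are $-(2+1)\alpha_3\alpha_4u_1u_2u_5+(2+1)\alpha_3\alpha_5u_1u_2u_4+\alpha_4\alpha_5u_1u_2u_3-\alpha_5\alpha_4u_1u_2u_3$, which is the same.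

A word of length 5 in elements of $\mathfrak k$ depends only on their degree-1 components, because replacing an entry by one of degree $\ge3$ gives degree $\ge7$. If the entries belong to a set of at most three elements, these components span at most 3 dimensions, so every $\Delta$ in (12) vanishes. So (V) holds, and by Theorem D $(K,\circ)$ is automorphic. By Lemma 2 it is a $\Gamma$-loop of order $p^{11}$ with Bruck loop $B=(K,\oplus)$.

**Step 4: four generators.** Write $(a,b)=a^{-1}b^{-1}ab$ for group commutators in $G$. By BCH, $(a,b)$ is a Lie polynomial in $a,b$ with lowest term $[a,b]$, and it vanishes when $a=0$ or $b=0$, so all its further words have length $\ge3$ and involve both $a$ and $b$. Hence for $a\in\mathfrak g_{\ge i}$, $b\in\mathfrak g_{\ge j}$ we have $(a,b)\in[a,b]+\mathfrak g_{\ge i+j+1}$. Let $u_1,u_2,u_3$ be a basis of $U$, and let $X$ be the subgroup generated by $m(1),u_1,u_2,u_3$. We show $\mathfrak g_{\ge n}\subseteq X$ by downward induction on $n$; for $n=6$ it is trivial. By Step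 2, $\mathfrak g_n$ is spanned by $n$-fold Lie brackets of the four generators, and modulo $\mathfrak g_{\ge n+1}$ these agree with the group commutators, which lie in $X$. On $\mathfrak g_{\ge n}$ products agree with sums modulo $\mathfrak g_{\ge n+1}$. So each element of $\mathfrak g_{\ge n}$ is an element of $X$ times an element of $\mathfrak g_{\ge n+1}\subseteq X$. Hence $X=G$. As $\mathfrak g_1\subseteq K$, $\Gamma=\langle K\rangle=G$. By Lemma 2, $\mathrm{Mlt}_\lambda(B)$ is, up to passing to the opposite group, a quotient of $G$. So it is 4-generated of class $\le5$.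

**Step 5: $\mathrm{Mlt}_\lambda(B)$ is not metabelian and has class 5.** As in Section 6 we find an element of $\Gamma''$ that $\sigma$ does not fix. Put $p_0=m(1)$. Then
$$\kappa_1=(p_0,u_1)\in[p_0,u_1]+\mathfrak g_{\ge3},\qquad\kappa_2=(p_0,(u_2,u_3))\in[p_0,[u_2,u_3]]+\mathfrak g_{\ge4}$$
lie in $\Gamma'$. Here $[p_0,u_1]=-m(u_1)$ and $[p_0,[u_2,u_3]]=-2m(u_2u_3)$. Since $\mathfrak g_{\ge6}=0$,
$$(\kappa_1,\kappa_2)=[-m(u_1),-2m(u_2u_3)]=2c_{12}\,n(u_1u_2u_3)=-4\,n(u_1u_2u_3)\neq0 .$$
This element of $\Gamma''$ lies in $\mathfrak g_5\subseteq\mathfrak k$, so $\sigma$ inverts it and does not fix it. By Lemma 2 it is not in $\ker\rho$, so $\mathrm{Mlt}_\lambda(B)''\ne1$. By Theorem C the class is not at most 4, so it is exactly 5. Thus this automorphic $\Gamma$-loop of order $p^{11}$ is a counterexample with $\mathrm{Mlt}_\lambda(B)$ 4-generated of class 5. By Section 8, three generators would not suffice for such an example. This completes the proof of Theorem D. $\square$
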